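\title{Non-standard minimal actions on the line of the groups $\mathsf{T}(\sigma)$}

\begin{abstract}
To an infinite minimal subshift $(X,\sigma)$ one attaches the group $\mathsf{T}(\sigma)$ of dyadic piecewise linear homeomorphisms of its suspension flow. Each flow line carries a minimal faithful action of $\mathsf{T}(\sigma)$ on $\mathbb{R}$, and it has been conjectured that every minimal faithful action on $\mathbb{R}$ is conjugate to one of these. We show that the conjecture fails for every infinite minimal subshift: a pair of asymptotic flow lines produces a minimal faithful action that is not conjugate to the action on any flow line, and there are always at least two such actions up to conjugacy. We also characterize the minimal actions that do come from a flow line: they are exactly those in which the pointwise stabilizer of the base cross-section of the flow has a fixed point.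
\end{abstract}

\section{Introduction}

\subsection{The group and the conjecture}

Let $A$ be a finite alphabet and let $\sigma$ be the shift on $A^{\mathbb{Z}}$, given by $(\sigma\omega)_j=\omega_{j+1}$. A \emph{minimal subshift} is a nonempty closed $\sigma$-invariant set $X\subset A^{\mathbb{Z}}$ in which every $\sigma$-orbit is dense. Throughout the paper $X$ is an infinite minimal subshift; it is then a Cantor set. It contains no periodic point, since a finite orbit is closed and would be all of $X$. The \emph{suspension} of $(X,\sigma)$ is the quotient
\[
Y=(X\times\mathbb{R})/\bigl((\omega,t)\sim(\sigma\omega,t-1)\bigr),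
\]
a compact, connected Hausdorff space that is locally the product of a Cantor set and an interval. We write $[\omega,t]$ for the class of $(\omega,t)$, so that $[\omega,t]=[\sigma^k\omega,t-k]$ for $k\in\mathbb{Z}$. The vertical flow on $Y$ is $\Phi_s[\omega,t]=[\omega,t+s]$. Because there are no periodic points, $t\mapsto[\omega,t]$ is injective: every $\Phi$-orbit is a line. It helps to picture this line as decorated by the bi-infinite word $\omega$, with the letter $\omega_k$ written on the interval $[k,k+1]$.

A homeomorphism between intervals of $\mathbb{R}$ is \emph{PL dyadic} if it is piecewise linear with finitely many breakpoints, all in $\mathbb{Z}[1/2]$, and each of its affine pieces has the form $t\mapsto 2^kt+b$ with $k\in\mathbb{Z}$ and $b\in\mathbb{Z}[1/2]$. Such maps are increasing, are stable under composition and inversion, and send dyadic rationals onto dyadic rationals. The group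
\[
G=\mathsf{T}(\sigma)
\]
consists of the homeomorphisms of $Y$ that are locally of the form $\mathrm{id}\times f$ with $f$ PL dyadic. Precisely, a homeomorphism $g$ of $Y$ is in $G$ if every $(\omega,t)\in X\times\mathbb{R}$ has a neighborhood $C\times I$, with $C$ clopen and $I$ an open interval, on which $g[\zeta,s]=[\zeta,f(s)]$ for some PL dyadic map $f$ defined on $I$. If $X$ were a single point, then $Y$ would be the circle $\mathbb{R}/\mathbb{Z}$ and the definition would give the group of PL dyadic homeomorphisms of the circle, Thompson's group $T$. For infinite $X$ an element of $G$ slides points along the flow lines, by a rule that reads only finitely many letters around the current position (Lemma~\ref{lem:local}).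

Each $g\in G$ preserves each $\Phi$-orbit, so for $\omega\in X$ there is a map $g_\omega\colon\mathbb{R}\to\mathbb{R}$ with
\[
g[\omega,t]=[\omega,g_\omega(t)].
\]
The map $g\mapsto g_\omega$ is an action of $G$ on $\mathbb{R}$: it is the restriction of the action on $Y$ to the $\Phi$-orbit of $[\omega,0]$, read in the time parameter of the flow. Starting the parametrization at another point of the same orbit conjugates this action by a translation. An action on $\mathbb{R}$ is \emph{minimal} if every orbit is dense. Two actions are \emph{conjugate} if some homeomorphism of $\mathbb{R}$, possibly orientation reversing, intertwines them. We call an action of $G$ on $\mathbb{R}$ \emph{standard} if it is conjugate to $g\mapsto g_\omega$ for some $\omega\in X$.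

It is known that $G$ is finitely generated, simple and left-orderable, and that every action of $G$ on the circle has a fixed point. The proofs below use only finite generation and simplicity. These two properties single out the minimal actions as the ones to classify. Every nontrivial action of $G$ is faithful. Every action on $\mathbb{R}$ preserves orientation, since an infinite simple group has no subgroup of index~$2$. And every action on $\mathbb{R}$ without a global fixed point maps onto a minimal action by a continuous monotone equivariant map (Proposition~\ref{prop:minimal}).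

Which minimal actions should one expect? The standard actions are minimal, and distinct $\Phi$-orbits give non-conjugate actions (Proposition~\ref{prop:standard}), so the definition of $G$ already supplies a large family. Lifting from the circle supplies nothing: if an action on $\mathbb{R}$ commutes with an increasing homeomorphism $T$ without fixed points, it descends to the circle $\mathbb{R}/T$, where it has a fixed point; the preimage of that point is a discrete closed invariant set, so the action is not minimal. The natural guess is that the flow lines account for everything.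

\begin{quote}
\textbf{Conjecture} (\cite[Conjecture~3.1]{Triestino})\textbf{.} \emph{Every minimal faithful action of $\mathsf{T}(\sigma)$ on the real line is conjugate to the restriction to a $\Phi$-orbit of the action of $\mathsf{T}(\sigma)$ on the suspension $Y$.}
\end{quote}

\subsection{Results}

\begin{theorem}\label{thm:A}
For every infinite minimal subshift $(X,\sigma)$ there is a minimal faithful action of $\mathsf{T}(\sigma)$ on $\mathbb{R}$ that is not conjugate to the restriction of the action on $Y$ to any $\Phi$-orbit. Hence the conjecture is false.
\end{theorem}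

\begin{theorem}\label{thm:C}
For every infinite minimal subshift $(X,\sigma)$ there are at least two non-conjugate minimal faithful actions of $\mathsf{T}(\sigma)$ on $\mathbb{R}$, neither of which is standard.
\end{theorem}

The third result says exactly which minimal actions are standard. Let
\[
H=\{g\in G:\ g[\omega,0]=[\omega,0]\text{ for all }\omega\in X\}
\]
be the pointwise stabilizer of the cross-section $\{[\omega,0]:\omega\in X\}$ of the flow.

\begin{theorem}\label{thm:B}
Let $\psi$ be a minimal action of $G=\mathsf{T}(\sigma)$ on $\mathbb{R}$. Then $\psi$ is conjugate to the restriction of the action on $Y$ to some $\Phi$-orbit if and only if $\psi(H)$ has a fixed point (equivalently, some bounded orbit). The $\Phi$-orbit is then unique, and different $\Phi$-orbits give non-conjugate minimal actions. An orientation-reversing homeomorphism never conjugates the action on a $\Phi$-orbit to the action on a $\Phi$-orbit.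
\end{theorem}

Thus the standard actions are classified up to conjugacy by the $\Phi$-orbits. We do not classify the non-standard minimal actions.

Two test objects tell the actions apart: the subgroup $H$ and the time-one map $\Phi_1$, which belongs to $G$. In a standard action $H$ has fixed points and $\Phi_1$ has none. In the actions of Theorems~\ref{thm:A} and~\ref{thm:C} the roles are exchanged. These actions do not come from the points of one flow line but from the piecewise linear identifications of one flow line with another that is asymptotic to it, ordered by the place where they first differ.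

Section~\ref{sec:blocks} collects the elements of $G$ that we need and treats the standard actions. Section~\ref{sec:order} turns invariant orders into minimal actions. Section~\ref{sec:counter} proves Theorems~\ref{thm:A} and~\ref{thm:C}. Section~\ref{sec:criterion}, which uses only Section~\ref{sec:blocks} and Lemma~\ref{lem:extend}, proves Theorem~\ref{thm:B}.

\section{Leaf maps and the standard actions}\label{sec:blocks}

\subsection{Locality}

Let $g\in G$ and $\omega\in X$. Near each point the map $g_\omega$ coincides with a PL dyadic map, so it is continuous, increasing and piecewise linear with locally finitely many breakpoints. It is onto, because $g$ is a bijection of $Y$ that maps each $\Phi$-orbit into itself. From $[\sigma^k\omega,t]=[\omega,t+k]$ we get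
\begin{equation}\label{eq:cocycle}
(gg')_\omega=g_\omega\circ g'_\omega,\qquad g_{\sigma^k\omega}(t)=g_\omega(t+k)-k\qquad(g,g'\in G,\ k\in\mathbb{Z}).
\end{equation}
By the definition of $G$, every $(\omega,t)$ has a neighborhood $C\times I$ such that $g_\zeta=g_\omega$ on $I$ for all $\zeta\in C$. Compactness makes this uniform. We write $\omega_{[i,j]}$ for the word $\omega_i\cdots\omega_j$, and recall that a clopen subset of $X$ is a finite union of cylinders, so that membership in it is decided by $\omega_{[-n,n]}$ for some $n$.

\begin{lemma}[Locality]\label{lem:local}
For each $g\in G$ there is $n\ge0$ such that, for all $k\in\mathbb{Z}$ and $\omega,\zeta\in X$ with $\omega_{[k-n,k+n]}=\zeta_{[k-n,k+n]}$, we have $g_\omega=g_\zeta$ on $[k,k+1]$.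
\end{lemma}

\begin{proof}
Cover the compact set $X\times[0,1]$ by finitely many neighborhoods $C_i\times I_i$ as above, and choose $n$ such that membership in each $C_i$ is decided by the coordinates in $[-n,n]$. Suppose that $\omega$ and $\zeta$ agree on $[-n,n]$ and let $s\in[0,1]$. Then $(\omega,s)\in C_i\times I_i$ for some $i$, hence $\zeta\in C_i$ and $g_\zeta(s)=g_\omega(s)$. This is the case $k=0$. For general $k$ apply it to $\sigma^k\omega$ and $\sigma^k\zeta$ and use $g_\omega(t)=k+g_{\sigma^k\omega}(t-k)$.
\end{proof}

\subsection{Building elements of $G$}

\begin{lemma}\label{lem:dyadic}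
For dyadic rationals $a<b$ and $a'<b'$ there is a PL dyadic homeomorphism $[a,b]\to[a',b']$.
\end{lemma}

\begin{proof}
Cut both intervals into pieces with dyadic endpoints whose lengths are powers of $2$. Halving a piece raises the number of pieces by one, so the two numbers of pieces can be made equal. Map the pieces to each other in order, affinely. Each slope is a power of $2$, and each piece sends a dyadic endpoint to a dyadic endpoint, so its translation part is dyadic.
\end{proof}

By~\eqref{eq:cocycle} an element $g$ is determined by the maps $g_\omega|_{[0,1]}$. The next lemma says that these can be prescribed freely, provided that they fit at the integers.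

\begin{lemma}[Gluing]\label{lem:glue}
Let $p\colon X\to\mathbb{Z}[1/2]$ be locally constant. For each $\omega\in X$ let $\phi_\omega$ be a PL dyadic homeomorphism from $[0,1]$ onto $[p(\omega),1+p(\sigma\omega)]$, and assume that $\omega\mapsto\phi_\omega$ is locally constant. Then there is $g\in G$ with $g_\omega=\phi_\omega$ on $[0,1]$ for all $\omega$.
\end{lemma}

\begin{proof}
Put $g_\omega(t)=k+\phi_{\sigma^k\omega}(t-k)$ for $t\in[k,k+1]$. At $t=k+1$ the formulas for $k$ and for $k+1$ both give $k+1+p(\sigma^{k+1}\omega)$. So $g_\omega$ is continuous and increasing, and it is onto since $g_\omega(k)=k+p(\sigma^k\omega)$ and $p$ is bounded. For $t\in[k,k+1]$ we have $g_{\sigma\omega}(t-1)=k-1+\phi_{\sigma^k\omega}(t-k)=g_\omega(t)-1$, so $g[\omega,t]=[\omega,g_\omega(t)]$ is a well-defined bijection of $Y$. Given $(\omega,t)$, choose $k$ with $t\in I=(k-1,k+1)$ and a clopen neighborhood $C$ of $\omega$ on which $\phi_{\sigma^{k-1}\zeta}$ and $\phi_{\sigma^k\zeta}$ do not depend on $\zeta$. On $C\times I$ we have $g[\zeta,s]=[\zeta,g_\omega(s)]$, and $g_\omega|_I$ is PL dyadic. In particular $g$ is continuous, and a continuous bijection of a compact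 Hausdorff space is a homeomorphism. Hence $g\in G$.
\end{proof}

Two families of elements appear throughout.

\emph{Dyadic flow maps.} For $d\in\mathbb{Z}[1/2]$ the map $\Phi_d$ is in $G$, and $(\Phi_d)_\omega(t)=t+d$ for every $\omega$. These elements ignore the letters.

\emph{Twists.} Let $f$ be the PL dyadic homeomorphism of $[0,1]$ that maps $[0,\frac14]$, $[\frac14,\frac12]$, $[\frac12,1]$ affinely onto $[0,\frac12]$, $[\frac12,\frac34]$, $[\frac34,1]$, with slopes $2,1,\frac12$. It satisfies $f(t)>t$ on $(0,1)$. For a clopen set $C\subset X$, Lemma~\ref{lem:glue} with $p=0$, $\phi_\omega=f$ for $\omega\in C$ and $\phi_\omega=\mathrm{id}$ for $\omega\notin C$ gives an element $\tau_C\in H$ with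
\begin{equation}\label{eq:twist}
(\tau_C)_\omega(t)=
\begin{cases}
k+f(t-k)&\text{if }\sigma^k\omega\in C,\\
t&\text{if }\sigma^k\omega\notin C,
\end{cases}
\qquad t\in[k,k+1].
\end{equation}
A twist detects the visits of the orbit of $\omega$ to $C$.

\subsection{The standard actions}

\begin{proposition}\label{prop:standard}
Let $\omega,\omega'\in X$.
\begin{enumerate}
\item[(a)] The action $g\mapsto g_\omega$ is minimal and faithful. In it, $\Phi_1$ has no fixed point and the set of fixed points of $H$ is $\mathbb{Z}$.
\item[(b)] If $\varphi$ is a homeomorphism of $\mathbb{R}$ with $\varphi\circ g_\omega=g_{\omega'}\circ\varphi$ for all $g\in G$, then $\varphi(t)=t+m$ for an integer $m$, and $\omega=\sigma^m\omega'$.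
\end{enumerate}
\end{proposition}

\begin{proof}
(a) The orbit of $t$ contains $t+\mathbb{Z}[1/2]$, by the dyadic flow maps, so it is dense. The kernel is a proper normal subgroup of the simple group $G$, so it is trivial. The map $\Phi_1$ acts as $t\mapsto t+1$. If $g\in H$, then $g_\omega(k)=k+g_{\sigma^k\omega}(0)=k$ for $k\in\mathbb{Z}$; and $\tau_X\in H$ moves every point of $\mathbb{R}\setminus\mathbb{Z}$.

(b) Taking $g=\Phi_d$ gives $\varphi(t+d)=\varphi(t)+d$ for all dyadic $d$. With $t=0$ and by continuity, $\varphi(s)=s+m$ for all $s$, where $m=\varphi(0)$. Since $0$ is fixed by $H$ in the first action, $m$ is fixed by $H$ in the second, so $m\in\mathbb{Z}$ by (a). Then $g_\omega(t)=g_{\omega'}(t+m)-m=g_{\sigma^m\omega'}(t)$ for all $g$ and $t$, by~\eqref{eq:cocycle}. By~\eqref{eq:twist}, $(\tau_C)_\zeta$ moves the point $\frac12$ if and only if $\zeta\in C$. So $\omega$ and $\sigma^m\omega'$ lie in the same clopen sets, and they are equal.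
\end{proof}

\section{From invariant orders to minimal actions}\label{sec:order}

The counterexample will first appear as an action on a countable ordered set. This section converts such an action into a minimal action on $\mathbb{R}$ while keeping track of fixed points and of boundedness. We use Cantor's theorem, that a nonempty countable dense total order without largest or smallest element is isomorphic to $\mathbb{Q}$, and the following elementary fact.

\begin{lemma}\label{lem:extend}
Let $D\subset\mathbb{R}$ be dense and let $\eta\colon D\to\mathbb{R}$ be nondecreasing with dense image. Then $\eta$ has a unique continuous extension $\bar\eta\colon\mathbb{R}\to\mathbb{R}$, and $\bar\eta$ is nondecreasing and onto.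
\end{lemma}

\begin{proof}
Put $\bar\eta(x)=\sup\{\eta(y):y\in D,\ y\le x\}$. This is finite, nondecreasing in $x$, and extends $\eta$. If the left and right limits of $\bar\eta$ at some $x$ differed, the open interval between them would contain at most one value of $\bar\eta$, against density of the image. So $\bar\eta$ is continuous. Its image is a dense interval, hence $\mathbb{R}$. Uniqueness follows from density of $D$.
\end{proof}

Applied to an order automorphism of $\mathbb{Q}$ and to its inverse, the lemma gives two continuous maps that are inverse to each other on $\mathbb{Q}$, hence on $\mathbb{R}$. By uniqueness the extension respects composition. So an action on $\mathbb{Q}$ by order automorphisms extends to an action on $\mathbb{R}$ by increasing homeomorphisms.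

\begin{proposition}\label{prop:minimal}
Let $\Gamma$ be a finitely generated simple group and let $\rho$ be an action of $\Gamma$ on $\mathbb{R}$ by increasing homeomorphisms without a global fixed point. Then there are a minimal faithful action $\bar\rho$ of $\Gamma$ on $\mathbb{R}$ by increasing homeomorphisms and a continuous nondecreasing surjection $h\colon\mathbb{R}\to\mathbb{R}$ with $h\circ\rho(g)=\bar\rho(g)\circ h$ for all $g\in\Gamma$.
\end{proposition}

\begin{proof}
We find a minimal closed invariant set and collapse its complementary intervals.

\emph{A minimal set.} The line is not compact, and finite generation is what replaces compactness. Every orbit is unbounded in both directions, since a finite supremum or infimum of an orbit would be a global fixed point. Let $S$ be a finite symmetric generating set, fix $x\in\mathbb{R}$, and put $x_1=\max_{s\in S}\rho(s)x$. Consider any orbit, and join a point of it below $x$ to a point of it above $x$ by a sequence of points, each obtained from the previous one by a generator. The first point $\ge x$ in the sequence has the form $\rho(s)y$ with $y<x$, so $x\le\rho(s)y<\rho(s)x\le x_1$. Hence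 every nonempty closed invariant set meets the compact interval $[x,x_1]$. The intersection of a chain of such sets is therefore nonempty, and Zorn's lemma gives a minimal nonempty closed invariant set $\Lambda$. It is unbounded in both directions.

\emph{The set $\Lambda$ has no isolated point.} The set $\Lambda'$ of accumulation points of $\Lambda$ is a closed invariant subset of $\Lambda$, so it is $\Lambda$ or empty. If it is empty, $\Lambda$ has the order type of $\mathbb{Z}$, and $\Gamma$ acts on it through a homomorphism to $\mathbb{Z}$, the group of order automorphisms of $\mathbb{Z}$. A nontrivial homomorphism from a simple group is injective, which here would give $\Gamma\cong\mathbb{Z}$, a group that is not simple. So $\Gamma$ would fix $\Lambda$ pointwise, which is excluded. Hence $\Lambda'=\Lambda$.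

The boundary $\partial\Lambda$ is also a closed invariant subset of $\Lambda$. If it is empty, then $\Lambda=\mathbb{R}$, the action $\rho$ is minimal, and we take $h=\mathrm{id}$ and $\bar\rho=\rho$. Assume from now on that $\partial\Lambda=\Lambda$, that is, $\Lambda$ has empty interior.

\emph{Collapsing the gaps.} The components of $D=\mathbb{R}\setminus\Lambda$, the \emph{gaps}, are countably many bounded open intervals with endpoints in $\Lambda$, and they are ordered from left to right. Let $J<J'$ be gaps. Then $\sup J<\inf J'$, because a common endpoint would be isolated in $\Lambda$. The interval $(\sup J,\inf J')$ contains a point of $D$, and the gap of that point lies strictly between $J$ and $J'$. The half-lines $(\sup J,\infty)$ and $(-\infty,\inf J)$ also contain points of $D$, so there is no last and no first gap. Cantor's theorem gives an order isomorphism $\iota$ from the set of gaps to $\mathbb{Q}$. Let $\eta\colon D\to\mathbb{Q}$ be equal to $\iota(J)$ on $J$, and let $h$ be its extension given by Lemma~\ref{lem:extend}. The group $\Gamma$ permutes the gaps and preserves their order. Through $\iota$ it acts on $\mathbb{Q}$, and this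 action extends to an action $\bar\rho$ on $\mathbb{R}$. The continuous maps $h\circ\rho(g)$ and $\bar\rho(g)\circ h$ agree on the dense set $D$, hence everywhere.

\emph{Minimality.} For $x$ in a gap $J$ we have $h(x)=\iota(J)=h(\sup J)$ by continuity, so $h(\Lambda)=h(\mathbb{R})=\mathbb{R}$. Let $K$ be a nonempty closed $\bar\rho$-invariant set. Then $h^{-1}(K)\cap\Lambda$ is nonempty, closed and $\rho$-invariant, so it equals $\Lambda$, and $K\supset h(\Lambda)=\mathbb{R}$. Thus $\bar\rho$ is minimal.

In both cases $\bar\rho$ is nontrivial, hence faithful because $\Gamma$ is simple.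
\end{proof}

\begin{corollary}\label{cor:order}
Let $\Gamma$ be a finitely generated simple group acting transitively, by order automorphisms, on a countable totally ordered set $\Omega$ with at least two elements. Then there are a minimal faithful action of $\Gamma$ on $\mathbb{R}$ by increasing homeomorphisms and a nondecreasing equivariant map $p\colon\Omega\to\mathbb{R}$ whose image is unbounded above and below.
\end{corollary}

\begin{proof}
A largest or smallest element of $\Omega$ would be fixed by $\Gamma$, which is impossible for a transitive action on at least two points. The order on $\Omega$ need not be dense, so we pass to $\Omega\times\mathbb{Q}$ with the lexicographic order and the action $g(\theta,q)=(g\theta,q)$. This order is countable, dense and without endpoints. Identify it with $\mathbb{Q}$ by Cantor's theorem and extend the action to an action $\rho$ on $\mathbb{R}$. The points $(\theta,0)$ form one orbit. Every $(\theta',q)$ lies between two of them, namely $(\theta_1,0)$ and $(\theta_2,0)$ with $\theta_1<\theta'<\theta_2$, so this orbit is unbounded above and below. A global fixed point would bound it on one side; hence $\rho$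 has none. Let $\bar\rho$ and $h$ be given by Proposition~\ref{prop:minimal} and put $p(\theta)=h(\theta,0)$. Since $h$ is nondecreasing and onto, it tends to $\pm\infty$ at $\pm\infty$, so $p(\Omega)$ is unbounded above and below.
\end{proof}

The map $p$ may fail to be injective, and we shall not need to know more about it than the corollary states. Two kinds of information pass through $p$. If $g$ fixes $\theta$, then $g$ fixes $p(\theta)$. If a sequence $\theta_n$ is eventually larger than each element of $\Omega$, then $p(\theta_n)\to+\infty$, and likewise for smaller and $-\infty$.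

\section{Asymptotic leaves and non-standard actions}\label{sec:counter}

\subsection{Asymptotic pairs}

\begin{lemma}\label{lem:asymptotic}
There are $\omega,\omega'\in X$ with $\omega_j=\omega'_j$ for all $j<0$ and $\omega_0\ne\omega'_0$.
\end{lemma}

\begin{proof}
Suppose that for every $n\ge1$ there are two points of $X$ that agree on $[-n,-1]$ and differ at $0$. By compactness a subsequence of these pairs converges, and the limit is a pair as required. Otherwise there is $n\ge1$ such that $\xi_{[-n,-1]}$ determines $\xi_0$ for all $\xi\in X$. Applying this to the shifts of a point $\xi$, we see that the word $\xi_{[j,j+n-1]}$ determines the word $\xi_{[j+1,j+n]}$ through a self-map, independent of $j$, of a finite set of words. So $\xi$ is eventually periodic to the right, and every limit point of $\sigma^j\xi$ as $j\to+\infty$ is a periodic point of $X$. There is none.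
\end{proof}

\begin{example}\label{ex:TM}
Let $\mu$ be the substitution $0\mapsto01$, $1\mapsto10$, and let $X\subset\{0,1\}^{\mathbb{Z}}$ be the Thue--Morse subshift: the set of sequences all of whose finite subwords occur in some $\mu^n(0)$. Since $\mu^2(0)=0110$ and $\mu^2(1)=1001$ begin and end with the same letter, $\mu^{2n}(a)$ is a prefix and a suffix of $\mu^{2n+2}(a)$. Both $00$ and $01$ occur in $\mu^3(0)=01101001$. So the words $\mu^{2n}(0).\mu^{2n}(0)$ and $\mu^{2n}(0).\mu^{2n}(1)$, with coordinate $0$ just after the dot, converge to points of $X$:
\[
\omega=\cdots0110100110010110\,.\,0110100110010110\cdots,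
\]
\[
\omega'=\cdots0110100110010110\,.\,1001011001101001\cdots.
\]
They agree at negative coordinates, and $\omega'_j=1-\omega_j$ for $j\ge0$. The subshift is minimal: a word that occurs in $\mu^n(0)$ occurs in both $\mu^{n+1}(0)$ and $\mu^{n+1}(1)$, and every subword of length $2^{n+2}$ of a point of $X$ contains one of these two blocks, so every orbit meets every nonempty cylinder. It is infinite: in a finite subshift all points are periodic, and two periodic points that agree on a half-line are equal.
\end{example}

Fix $\omega,\omega'$ as in Lemma~\ref{lem:asymptotic}. If $n$ is the constant of Lemma~\ref{lem:local} for $g\in G$, then $g_\omega=g_{\omega'}$ on $[k,k+1]$ whenever $k+n<0$. Thus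
\begin{equation}\label{eq:germ}
\text{for every }g\in G,\quad g_\omega=g_{\omega'}\ \text{ on some half-line }(-\infty,-N].
\end{equation}
Far enough to the left, no single element of $G$ distinguishes the two flow lines.

\subsection{Ordering identifications by their first difference}

Think of a homeomorphism $\theta$ of $\mathbb{R}$ as an identification of the flow line of $\omega$ with the flow line of $\omega'$. The group $G$ acts on such identifications by
\[
g\cdot\theta=g_{\omega'}\circ\theta\circ g_\omega^{-1};
\]
this is a left action by~\eqref{eq:cocycle}. We want an invariant total order. The pointwise order is invariant but only partial, since graphs cross. One would like to compare two maps at the first place where they differ, as in a dictionary, and this requires that a first place exist. Property~\eqref{eq:germ} provides an invariant family in which it does.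

Let $\Theta$ be the set of increasing piecewise linear homeomorphisms of $\mathbb{R}$, with locally finitely many breakpoints, that coincide with the identity on some half-line $(-\infty,T]$. The action preserves $\Theta$: if $t$ is close enough to $-\infty$, then so is $s=g_\omega^{-1}(t)$, and $g_{\omega'}(\theta(s))=g_{\omega'}(s)=g_\omega(s)=t$ by~\eqref{eq:germ}.

For $\theta_1\ne\theta_2$ in $\Theta$ the \emph{first difference} is the real number
\[
t_0=\sup\{t:\ \theta_1=\theta_2\text{ on }(-\infty,t]\}.
\]
The two maps agree at $t_0$, and both are affine on $[t_0,t_0+\varepsilon]$ for small $\varepsilon>0$, with different slopes by the definition of $t_0$. So $\theta_2-\theta_1$ has a constant nonzero sign on $(t_0,t_0+\varepsilon)$; this is where piecewise linearity is used. We put $\theta_1<\theta_2$ if the sign is positive.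

\begin{lemma}\label{lem:order}
The relation $<$ is a $G$-invariant total order on $\Theta$.
\end{lemma}

\begin{proof}
For $\theta_1\neq\theta_2$ exactly one of $\theta_1<\theta_2$ and $\theta_2<\theta_1$ holds. Let $\theta_1<\theta_2<\theta_3$ with first differences $t_{12}$ and $t_{23}$, and put $t_0=\min(t_{12},t_{23})$. The three maps agree on $(-\infty,t_0]$. Just to the right of $t_0$, each of $\theta_2-\theta_1$ and $\theta_3-\theta_2$ is positive or identically zero, and at least one of them is positive. So $\theta_3-\theta_1$ is positive there, and $\theta_1<\theta_3$.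

Let $\theta_1<\theta_2$ with first difference $t_0$, and let $g\in G$. At $t=g_\omega(s)$ we have $(g\cdot\theta_i)(t)=g_{\omega'}(\theta_i(s))$. Since $g_\omega$ and $g_{\omega'}$ are increasing homeomorphisms, $g\cdot\theta_1$ and $g\cdot\theta_2$ agree on $(-\infty,g_\omega(t_0)]$, and $(g\cdot\theta_1)(t)<(g\cdot\theta_2)(t)$ for $t$ slightly larger than $g_\omega(t_0)$.
\end{proof}

For $\theta\in\Theta$ let $d(\theta)$ be the first difference of $\theta$ and $\mathrm{id}$, with $d(\mathrm{id})=+\infty$. The earlier a map leaves the identity, the farther from it the map is in the order: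
\begin{equation}\label{eq:early}
\text{if }d(\theta)<d(\theta'),\text{ then }\quad\theta>\mathrm{id}\ \Rightarrow\ \theta>\theta',\qquad\theta<\mathrm{id}\ \Rightarrow\ \theta<\theta'.
\end{equation}
Indeed $\theta'$ is the identity up to $d(\theta')$, so comparing $\theta$ with $\theta'$ is the same as comparing $\theta$ with $\mathrm{id}$.

\subsection{One twist and the time-one map}

The time-one map acts on both flow lines as $t\mapsto t+1$, so $(\Phi_1\cdot\theta)(t)=\theta(t-1)+1$. Hence
\begin{equation}\label{eq:phi}
\Phi_1\cdot\mathrm{id}=\mathrm{id},\qquad d(\Phi_1^{\,j}\cdot\theta)=d(\theta)+j\qquad(j\in\mathbb{Z}).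
\end{equation}
To leave the identity we need an element that distinguishes $\omega$ from $\omega'$. Let $C=\{\zeta\in X:\zeta_0=\omega_0\}$ and $\tau=\tau_C$, and put
\[
\alpha=\tau\cdot\mathrm{id}=\tau_{\omega'}\circ\tau_\omega^{-1},\qquad\beta=\tau^{-1}\cdot\mathrm{id}=\tau_{\omega'}^{-1}\circ\tau_\omega .
\]
We have $\sigma^k\omega\in C$ if and only if $\omega_k=\omega_0$, and $\sigma^k\omega'\in C$ if and only if $\omega'_k=\omega_0$. For $k<0$ the two conditions coincide, so $\tau_\omega=\tau_{\omega'}$ on $(-\infty,0]$ by~\eqref{eq:twist}, and both maps preserve this half-line. For $k=0$ the first condition holds and the second fails, so on $[0,1]$ we have $\tau_\omega=f$ and $\tau_{\omega'}=\mathrm{id}$. Therefore $\alpha$ and $\beta$ are the identity on $(-\infty,0]$, and on $[0,1]$ they equal $f^{-1}$ and $f$. Since $f(t)>t$ on $(0,1)$,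
\[
\alpha<\mathrm{id}<\beta,\qquad d(\alpha)=d(\beta)=0 .
\]
For $n\in\mathbb{Z}$ let $\alpha_n=\Phi_1^{-n}\cdot\alpha$ and $\beta_n=\Phi_1^{-n}\cdot\beta$. By~\eqref{eq:phi} and invariance of the order, $\alpha_n<\mathrm{id}<\beta_n$ and $d(\alpha_n)=d(\beta_n)=-n$. Then~\eqref{eq:early} gives
\begin{equation}\label{eq:chain}
\alpha_{n+1}<\alpha_n<\mathrm{id}<\beta_n<\beta_{n+1}\quad(n\in\mathbb{Z}),\qquad\alpha_n<\theta<\beta_n\ \text{ whenever }-n<d(\theta).
\end{equation}

In Example~\ref{ex:TM} everything is explicit. There $C=\{\zeta:\zeta_0=0\}$, and for $k\ge0$ exactly one of $\omega_k$, $\omega'_k$ is $0$. So on $[k,k+1]$ the map $\beta$ is the translate of $f$ if $\omega_k=0$ and of $f^{-1}$ if $\omega_k=1$, and the opposite holds for $\alpha$. The graph of $\beta$ passes from one side of the diagonal to the other infinitely often, and only the first bump counts; see Figure~\ref{fig:order}.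

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.5cm,y=1.3cm]
\foreach \y in {1.6,0.8,0,-0.8,-1.6} \draw[gray!50] (-3,\y) -- (3,\y);
\foreach \x in {-2,-1,0,1,2} {\draw[gray!50,dotted] (\x,-2) -- (\x,2); \node[below] at (\x,-2) {\small $\x$};}
\foreach \y/\e in {1.6/-2,0.8/0,0/3,-0.8/0,-1.6/-2} \draw[thick] (-3,\y) -- (\e,\y);
\foreach \x/\y in {-2/1.6,1/1.6,0/0.8,1/-0.8,2/-0.8,-1/-1.6,0/-1.6,2/-1.6}
  \draw[thick] (\x,\y) -- ++(0.25,0.25) -- ++(0.25,0) -- ++(0.5,-0.25);
\foreach \x/\y in {-1/1.6,0/1.6,2/1.6,1/0.8,2/0.8,0/-0.8,-2/-1.6,1/-1.6}
  \draw[thick] (\x,\y) -- ++(0.5,-0.25) -- ++(0.25,0) -- ++(0.25,0.25);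
\node[left] at (-3,1.6) {$\beta_2$};
\node[left] at (-3,0.8) {$\beta_0$};
\node[left] at (-3,0) {$\mathrm{id}$};
\node[left] at (-3,-0.8) {$\alpha_0$};
\node[left] at (-3,-1.6) {$\alpha_2$};
\end{tikzpicture}
\caption{The displacement $\theta(t)-t$ of five identifications $\theta$ between the two asymptotic Thue--Morse flow lines, for $-3\le t\le3$. The rows are stacked in the order by first difference, largest on top: a map is above the identity if its first bump points up, and it is farther from the identity if its first bump comes earlier. The time-one map $\Phi_1$ shifts each row one unit to the right.}\label{fig:order}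
\end{figure}

\begin{proposition}\label{prop:minus}
There is a minimal faithful action $\rho_-$ of $G$ on $\mathbb{R}$ in which $\Phi_1$ has a fixed point, every forward orbit $\{\Phi_1^{\,j}x:j\ge0\}$ is bounded, and some backward orbit $\{\Phi_1^{-j}x:j\ge0\}$ is unbounded.
\end{proposition}

\begin{proof}
Let $\Omega=G\cdot\mathrm{id}\subset\Theta$. It is countable because $G$ is finitely generated, and it contains $\mathrm{id}$ and all $\alpha_n$, $\beta_n$. Corollary~\ref{cor:order} gives a minimal faithful action $\rho_-$ and a map $p\colon\Omega\to\mathbb{R}$. The point $p(\mathrm{id})$ is fixed by $\Phi_1$. By the second part of~\eqref{eq:chain}, $\beta_n$ is eventually larger and $\alpha_n$ eventually smaller than each element of $\Omega$ as $n\to+\infty$. So $p(\beta_n)\to+\infty$ and $p(\alpha_n)\to-\infty$. The points $p(\beta_n)=\Phi_1^{-n}p(\beta)$, $n\ge0$, form an unbounded backward orbit. Given $x\in\mathbb{R}$, choose $n$ with $p(\alpha_n)\le x\le p(\beta_n)$. For $j\ge0$ the first part of~\eqref{eq:chain} gives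
\[
p(\alpha_n)\le p(\alpha_{n-j})=\Phi_1^{\,j}p(\alpha_n)\le\Phi_1^{\,j}x\le\Phi_1^{\,j}p(\beta_n)=p(\beta_{n-j})\le p(\beta_n).\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
In $\rho_-$ the element $\Phi_1$ has a fixed point. In the action on any $\Phi$-orbit it has none, by Proposition~\ref{prop:standard}(a). Whether a given element has a fixed point is invariant under conjugacy.
\end{proof}

\begin{remark}\label{rem:H}
The subgroup $H$ has no fixed point in $\rho_-$, and this can be seen without Theorem~\ref{thm:B}. The element $g_n=\Phi_1^{-n}\tau\,\Phi_1^{\,n}$ lies in $H$, since $(g_n)_\zeta(0)=\tau_\zeta(n)-n=0$. It satisfies $g_n\cdot\mathrm{id}=\alpha_n$ and $g_n^{-1}\cdot\mathrm{id}=\beta_n$. So the $H$-orbit of $p(\mathrm{id})$ is unbounded above and below, whereas an $H$-fixed point would bound it on one side.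
\end{remark}

\begin{remark}
The construction needs two distinct points whose backward orbits approach each other. Lemma~\ref{lem:asymptotic} finds them because $X$ is an infinite subshift. For a homeomorphism of a Cantor set that preserves a compatible metric, such a pair cannot exist, and the construction has no input.
\end{remark}

\subsection{Reversing time}

The behavior of $\Phi_1$ in $\rho_-$ is not symmetric in time, because the two flow lines are asymptotic in the past. Reversing time gives a second action.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
For $\zeta\in X$ let $\bar\zeta_j=\zeta_{-j}$, and let $\bar X=\{\bar\zeta:\zeta\in X\}$. We have $\overline{\sigma\zeta}=\sigma^{-1}\bar\zeta$, so $\zeta\mapsto\bar\zeta$ is a homeomorphism $X\to\bar X$ that carries $\sigma$-orbits to $\sigma$-orbits, and $\bar X$ is an infinite minimal subshift. Let $\bar Y$, $\bar\Phi$, $\bar G$ be its suspension, flow and group. Since $[\sigma^{-1}\bar\zeta,-t+1]=[\bar\zeta,-t]$, the formula $R[\zeta,t]=[\bar\zeta,-t]$ defines a homeomorphism $R\colon Y\to\bar Y$. If $g[\zeta,s]=[\zeta,\phi(s)]$ on $C\times I$, then $RgR^{-1}[\bar\zeta,s]=[\bar\zeta,-\phi(-s)]$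 on $\bar C\times(-I)$. The map $s\mapsto-\phi(-s)$ is PL dyadic, since a piece $2^kt+b$ of $\phi$ becomes $2^ks-b$. The same holds with $X$ and $\bar X$ exchanged, so $g\mapsto RgR^{-1}$ is an isomorphism $G\to\bar G$. It sends $\Phi_1$ to $\bar\Phi_{-1}$.

Let $\rho'$ be the action of $\bar G$ given by Proposition~\ref{prop:minus} for $\bar X$, and put $\rho_+(g)=\rho'(RgR^{-1})$. This is a minimal faithful action of $G$, and $\rho_+(\Phi_1)=\rho'(\bar\Phi_1)^{-1}$. So $\rho_+(\Phi_1)$ has a fixed point, and $\rho_+$ is not standard, as in the proof of Theorem~\ref{thm:A}. Moreover $\rho_+(\Phi_1)$ has an unbounded forward orbit, while all forward orbits of $\rho_-(\Phi_1)$ are bounded. A homeomorphism of $\mathbb{R}$ maps bounded sets to bounded sets, so $\rho_-$ and $\rho_+$ are not conjugate.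
\end{proof}

\section{Recognizing the standard actions}\label{sec:criterion}

The main point of Theorem~\ref{thm:B} is that a minimal action $\psi$ in which $H$ fixes a point $z$ is standard. The difficulty is that we must extract a point $\omega_0\in X$ from an abstract action. The plan is as follows. The point $z$ gives an equivariant map $G/H\to\mathbb{R}$, and $G/H$ has a concrete model: a set $\mathcal{S}$ of functions $u$ on $X$ that describe cross-sections of the flow. In the standard action $g\mapsto g_{\omega_0}$ with $z=0$, the map is the evaluation $u\mapsto u(\omega_0)$. In general it lets us compare any two elements of $\mathcal{S}$, in a $G$-invariant way, and we show that such a comparison is governed by the values at a single point.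

\subsection{Dyadic cross-sections}

Let $\mathcal{L}$ be the set of locally constant functions $X\to\mathbb{Z}[1/2]$. Each takes finitely many values, with clopen level sets. The group $G$ acts on $\mathcal{L}$ by
\[
(g\cdot u)(\omega)=g_\omega(u(\omega)).
\]
The values are dyadic. The function $g\cdot u$ is locally constant because, for $\zeta$ near $\omega$, we have $u(\zeta)=u(\omega)$ and $g_\zeta=g_\omega$ near $u(\omega)$. It is an action by~\eqref{eq:cocycle}. We write $\underline{d}$ for the constant function with value $d$; thus $\Phi_d\cdot\underline{0}=\underline{d}$, and the stabilizer of $\underline{0}$ is $H$.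

The set $\{[\zeta,u(\zeta)]:\zeta\in X\}$ meets the flow line of $\omega$ at the times $k+u(\sigma^k\omega)$, $k\in\mathbb{Z}$. For $u=\underline0$ these times increase with $k$, and elements of $G$ preserve order along flow lines. So we define
\[
\delta(u)=\min_{\omega\in X}\bigl(1+u(\sigma\omega)-u(\omega)\bigr),\qquad\mathcal{S}=\{u\in\mathcal{L}:\delta(u)>0\}.
\]
The set $\mathcal{S}$ is $G$-invariant: if $u\in\mathcal{S}$, then by~\eqref{eq:cocycle}
\[
1+g_{\sigma\omega}(u(\sigma\omega))=g_\omega(1+u(\sigma\omega))>g_\omega(u(\omega)).
\]
Let $\mathcal{D}$ be the set of $u\in\mathcal{L}$ with values in $(0,1)$. Then $\mathcal{D}\subset\mathcal{S}$. We call the sets $g\cdot\mathcal{D}\subset\mathcal{S}$ \emph{boxes}. Inside $\mathcal{D}$ the values on disjoint clopen sets are unconstrained, and $H$ moves them independently. We therefore work in $\mathcal{D}$ first and then connect arbitrary elements of $\mathcal{S}$ through boxes. For a function $u$ on $X$ we write $\operatorname{sgn}u$ for the function $\omega\mapsto\operatorname{sgn}u(\omega)\in\{-1,0,1\}$.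

\begin{lemma}\label{lem:sections}
\begin{enumerate}
\item[(a)] For $u\in\mathcal{S}$ there is $g\in G$ such that $g\cdot\underline{1/2}=u$ and the box $g\cdot\mathcal{D}$ contains every $v\in\mathcal{L}$ with $\max|v-u|<\delta(u)/2$. In particular $G$ acts transitively on $\mathcal{S}$.
\item[(b)] For $u,w\in\mathcal{S}$ there is a power of two $n$ such that the functions $c_i=u+\frac in(w-u)$, $0\le i\le n$, lie in $\mathcal{S}$, and $c_i,c_{i+1}$ lie in a common box for each $i<n$.
\item[(c)] If $u,v,u',v'\in\mathcal{D}$ and $\operatorname{sgn}(v-u)=\operatorname{sgn}(v'-u')$, then there is $b\in H$ with $b\cdot u=u'$ and $b\cdot v=v'$.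
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $p(\omega)=\frac12\bigl(u(\sigma^{-1}\omega)-1+u(\omega)\bigr)$, the midpoint between two consecutive times of the cross-section. Then $p\in\mathcal{L}$ and
\begin{align*}
u(\omega)-p(\omega)&=\tfrac12\bigl(1+u(\omega)-u(\sigma^{-1}\omega)\bigr)\ge\tfrac12\delta(u),\\
1+p(\sigma\omega)-u(\omega)&=\tfrac12\bigl(1+u(\sigma\omega)-u(\omega)\bigr)\ge\tfrac12\delta(u).
\end{align*}
By Lemma~\ref{lem:dyadic} choose PL dyadic homeomorphisms $[0,\frac12]\to[p(\omega),u(\omega)]$ and $[\frac12,1]\to[u(\omega),1+p(\sigma\omega)]$ that depend only on the endpoints. Together they form a locally constant family $\phi_\omega$, and Lemma~\ref{lem:glue} gives $g\in G$ with $g_\omega(0)=p(\omega)$, $g_\omega(\frac12)=u(\omega)$ and $g_\omega(1)=1+p(\sigma\omega)$. A function $v\in\mathcal{L}$ lies in $g\cdot\mathcal{D}$ if and only if $0<g_\omega^{-1}(v(\omega))<1$ for all $\omega$, that is, $p(\omega)<v(\omega)<1+p(\sigma\omega)$. By the two inequalities above this holds when $\max|v-u|<\delta(u)/2$.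

(b) Let $\delta=\min(\delta(u),\delta(w))$. As $n$ is a power of two, $c_i\in\mathcal{L}$. The number $1+c_i(\sigma\omega)-c_i(\omega)$ is a convex combination of the corresponding numbers for $u$ and $w$, so $\delta(c_i)\ge\delta>0$. If $n>2\max|w-u|/\delta$, then $\max|c_{i+1}-c_i|<\delta/2$, and the box given by (a) for $c_i$ contains $c_i$ and $c_{i+1}$.

(c) For each $\omega$, the points $u(\omega),v(\omega)$ cut $[0,1]$ into two or three intervals with dyadic endpoints, and $u'(\omega),v'(\omega)$ cut it in the same pattern. Lemma~\ref{lem:dyadic}, applied to each interval, gives a PL dyadic homeomorphism $\phi_\omega$ of $[0,1]$ sending $u(\omega)$ to $u'(\omega)$ and $v(\omega)$ to $v'(\omega)$. Choose it to depend only on these four numbers, and apply Lemma~\ref{lem:glue} with $p=0$.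
\end{proof}

\subsection{Sign patterns}\label{sub:signs}

Let $\psi$ be a minimal action of $G$ on $\mathbb{R}$ and let $z$ be fixed by $\psi(H)$. We write $gx$ for $\psi(g)x$, and recall that each $\psi(g)$ is increasing. Since $G$ is transitive on $\mathcal{S}$ and the stabilizer $H$ of $\underline0$ fixes $z$, the formula
\[
\kappa(g\cdot\underline0)=gz
\]
defines an equivariant map $\kappa\colon\mathcal{S}\to\mathbb{R}$ with image $Gz$.

Let $\mathcal{E}$ be the set of locally constant functions $X\to\{-1,0,1\}$, the \emph{sign patterns}. Every $e\in\mathcal{E}$ equals $\operatorname{sgn}(v-u)$ for some $u,v\in\mathcal{D}$; take $u=\underline{1/2}$ and $v=u+e/4$. If $u,v,u',v',b$ are as in Lemma~\ref{lem:sections}(c), then $\kappa(u')=b\kappa(u)$ and $\kappa(v')=b\kappa(v)$, so $\kappa(v)-\kappa(u)$ and $\kappa(v')-\kappa(u')$ have the same sign. Hence there is a map $E\colon\mathcal{E}\to\{-1,0,1\}$ with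
\begin{equation}\label{eq:E}
\operatorname{sgn}\bigl(\kappa(v)-\kappa(u)\bigr)=E\bigl(\operatorname{sgn}(v-u)\bigr)\qquad(u,v\in\mathcal{D}).
\end{equation}
Exchanging $u$ and $v$ shows that $E$ is odd: $E(-e)=-E(e)$. Transitivity of the order on $\mathbb{R}$ constrains $E$ further. For $e,e'\in\mathcal{E}$ let $e*e'$ be the set of $e''\in\mathcal{E}$ such that
\[
e''(\omega)=\operatorname{sgn}\bigl(e(\omega)+e'(\omega)\bigr)\quad\text{for all }\omega\text{, except possibly where }e(\omega)=-e'(\omega)\ne0 .
\]
These are the signs that a sum can have when the signs of the two terms are $e$ and $e'$.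

\begin{lemma}\label{lem:R}
The map $E$ is not identically zero, and it satisfies the following rule.
\begin{enumerate}
\item[(R)] If $E(e)\ge0$, $E(e')\ge0$ and $e''\in e*e'$, then $E(e'')\ge0$, with $E(e'')=1$ if $E(e)=1$ or $E(e')=1$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $e''\in e*e'$. Put $v=\underline{1/2}$, $u=v-\lambda e$ and $w=v+\lambda'e'$, where $\lambda,\lambda'\colon X\to\{\frac18,\frac14\}$ are chosen as functions of the values of $e,e',e''$. Then $u,v,w\in\mathcal{D}$, $\operatorname{sgn}(v-u)=e$, $\operatorname{sgn}(w-v)=e'$, and $w-u=\lambda e+\lambda'e'$. Where $e=-e'\ne0$ this equals $(\lambda-\lambda')e$, and we choose $\lambda,\lambda'$ so that its sign is $e''$. Elsewhere its sign is $\operatorname{sgn}(e+e')=e''$ for any choice. Now (R) follows from~\eqref{eq:E} and $\kappa(w)-\kappa(u)=(\kappa(v)-\kappa(u))+(\kappa(w)-\kappa(v))$.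

If $E$ vanished identically, $\kappa$ would be constant on $\mathcal{D}$, hence on each box by equivariance, hence on $\mathcal{S}$ by Lemma~\ref{lem:sections}(b). Then $Gz=\{z\}$, which contradicts minimality.
\end{proof}

\begin{example}\label{ex:two}
Let $X=D_1\sqcup D_2$ with $D_1,D_2$ clopen, and consider the patterns $(\epsilon_1,\epsilon_2)$ that are constant on each $D_i$. Suppose $E(1,0)=E(0,1)=1$: raising the cross-section over either set raises $\kappa$. Then $E(1,1)=1$, since $(1,1)\in(1,0)*(0,1)$. One might expect the two sets to compensate each other, as for $u\mapsto u_1+u_2$, so that $E(1,-1)=0$. This is impossible. Take $u=(\frac12,\frac12)$, $v=(\frac34,\frac14)$, $w=(\frac14,\frac12)$. The patterns of $v-u$, $w-v$, $w-u$ are $(1,-1)$, $(-1,1)$, $(-1,0)$. If $E(1,-1)=0$, then $\kappa(u)=\kappa(v)=\kappa(w)$, whereas $E(-1,0)=-1$. So $E(1,-1)=\pm1$; say it is $1$. Then $E(\epsilon_1,\epsilon_2)=\epsilon_1$ whenever $\epsilon_1\ne0$: the comparison is lexicographic, and $D_1$ dominates.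
\end{example}

The general case finds a dominant atom in every clopen partition and lets the partitions shrink to a point.

\begin{proposition}\label{prop:dominant}
Let $E\colon\mathcal{E}\to\{-1,0,1\}$ be odd, not identically zero, and satisfy \textup{(R)}. Then there are $\omega_0\in X$ and $a\in\{-1,1\}$ such that $E(e)=a\,e(\omega_0)$ whenever $e(\omega_0)\ne0$.
\end{proposition}

\begin{proof}
Call a clopen set $D$ \emph{null} if $E(e)=0$ for every $e\in\mathcal{E}$ that vanishes outside $D$. A clopen subset of a null set is null, the empty set is null because $E(0)=0$, and $X$ is not null.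

\emph{Step 1: if $E(e)=0$, then the support of $e$ is null.} Let $e''$ vanish outside the support of $e$. Then $e''\in e*(-e)$, and $E(e)=E(-e)=0$, so $E(e'')\ge0$ by (R). The same applies to $-e''$, so $E(e'')=0$.

\emph{Step 2: a disjoint union of two null sets $D,D'$ is null.} If $e$ vanishes outside $D\sqcup D'$, then $e\in(e\mathbf{1}_D)*(e\mathbf{1}_{D'})$, so $E(e)\ge0$, and $E(-e)\ge0$ for the same reason. Consequently every finite clopen partition of $X$ has a non-null atom.

\emph{Step 3: ordering the non-null atoms.} Let $\mathcal{Q}=\{D_1,\dots,D_r\}$ be a finite clopen partition and $\mathbf{1}_i=\mathbf{1}_{D_i}$. For non-null $D_i$ put $a_i=E(\mathbf{1}_i)$. By Step~1, $a_i=\pm1$, and $E(a_i\mathbf{1}_i)=1$ because $E$ is odd. For distinct non-null atoms $D_i,D_j$ the support $D_i\cup D_j$ of $a_i\mathbf{1}_i-a_j\mathbf{1}_j$ is not null, so $E(a_i\mathbf{1}_i-a_j\mathbf{1}_j)\ne0$ by Step~1. Write $i\gg j$ if this value is $1$. By oddness exactly one of $i\gg j$ and $j\gg i$ holds. If $i\gg j$ and $j\gg k$, then $i\ne k$ and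
\[
a_i\mathbf{1}_i-a_k\mathbf{1}_k\in(a_i\mathbf{1}_i-a_j\mathbf{1}_j)*(a_j\mathbf{1}_j-a_k\mathbf{1}_k),
\]
the value on $D_j$ being free; so $i\gg k$ by (R). Thus $\gg$ is a strict total order on the non-null atoms. Let $D(\mathcal{Q})$ be the largest one and $a(\mathcal{Q})=E(\mathbf{1}_{D(\mathcal{Q})})$.

\emph{Step 4: if $e$ is constant on the atoms of $\mathcal{Q}$ and has value $\epsilon\ne0$ on $D(\mathcal{Q})$, then $E(e)=a(\mathcal{Q})\,\epsilon$.} Number the atoms so that $D(\mathcal{Q})=D_1$, and write $e=\sum_ie_i\mathbf{1}_i$. Replacing $e$ by $-e$ if necessary, assume $e_1=a_1$; we must show $E(e)=1$. Let $s_j=\sum_{i\le j}e_i\mathbf{1}_i$. We have $E(s_1)=1$, and we show by induction that $E(s_j)=1$ for $2\le j\le r$. If $D_j$ is null, or $e_j=0$, or $e_j=a_j$, put $e'=e_j\mathbf{1}_j$; then $E(e')$ is $0$, $0$ or $1$. In the remaining case $D_j$ is non-null and $e_j=-a_j$; put $e'=a_1\mathbf{1}_1-a_j\mathbf{1}_j$, so that $E(e')=1$ because $1\gg j$. In each case $s_j\in s_{j-1}*e'$: on $D_1$ the values $a_1$ and $0$, or $a_1$ and $a_1$, give $a_1$; on $D_j$ the values $0$ and $e_j$ give $e_j$; and elsewhere $e'=0$. Rule (R) gives $E(s_j)=1$.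 For $j=r$ this is the claim.

\emph{Step 5: if $\mathcal{Q}'$ refines $\mathcal{Q}$, then $D(\mathcal{Q}')\subset D(\mathcal{Q})$ and $a(\mathcal{Q}')=a(\mathcal{Q})$.} Suppose that $D(\mathcal{Q}')$ lies in an atom $D_j\ne D(\mathcal{Q})$ of $\mathcal{Q}$. For $\epsilon=\pm1$ consider $e=\epsilon\mathbf{1}_{D(\mathcal{Q})}+\mathbf{1}_{D_j}$. Step~4 for $\mathcal{Q}$ gives $E(e)=a(\mathcal{Q})\epsilon$, and Step~4 for $\mathcal{Q}'$ gives $E(e)=a(\mathcal{Q}')$. These cannot agree for both values of $\epsilon$. So $D(\mathcal{Q}')\subset D(\mathcal{Q})$, and Step~4 for $\mathcal{Q}'$ gives $a(\mathcal{Q})=E(\mathbf{1}_{D(\mathcal{Q})})=a(\mathcal{Q}')$.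

\emph{Step 6: the point.} Finitely many partitions have a common refinement. By Step~5 the sign $a=a(\mathcal{Q})$ does not depend on $\mathcal{Q}$, and any finitely many of the compact sets $D(\mathcal{Q})$ contain a common nonempty set $D(\mathcal{Q}')$. So some point $\omega_0$ lies in all $D(\mathcal{Q})$. Given $e$ with $e(\omega_0)\ne0$, let $\mathcal{Q}$ be the partition into level sets of $e$. The value of $e$ on $D(\mathcal{Q})$ is $e(\omega_0)$, and Step~4 gives $E(e)=a\,e(\omega_0)$.
\end{proof}

\begin{remark}\label{rem:lex}
The proposition says nothing about patterns with $e(\omega_0)=0$, and it cannot. For $\omega_1\ne\omega_0$ let $E(e)=e(\omega_0)$ if this is nonzero and $E(e)=e(\omega_1)$ otherwise. This map records the comparison of $(u(\omega_0),u(\omega_1))$ with $(v(\omega_0),v(\omega_1))$ in the lexicographic order on $\mathbb{R}^2$, so it is odd and satisfies (R). For this reason the map $\eta$ below is at first only monotone, and minimality of $\psi$ has to be used again to show that it is injective.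
\end{remark}

\subsection{The conjugacy}

\begin{proposition}\label{prop:if}
Let $\psi$ be a minimal action of $G$ on $\mathbb{R}$ such that $\psi(H)$ fixes a point $z$. Then $\psi$ is conjugate to $g\mapsto g_{\omega_0}$ for some $\omega_0\in X$.
\end{proposition}

\begin{proof}
Let $\kappa$ and $E$ be as in Section~\ref{sub:signs}, and let $\omega_0$ and $a$ be given by Lemma~\ref{lem:R} and Proposition~\ref{prop:dominant}. Conjugating $\psi$ by $x\mapsto-x$ replaces $\kappa$ by $-\kappa$ and $a$ by $-a$, so we may assume $a=1$.

\emph{From $\mathcal{D}$ to $\mathcal{S}$.} We claim that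
\begin{equation}\label{eq:mono}
u(\omega_0)<w(\omega_0)\ \Longrightarrow\ \kappa(u)<\kappa(w)\qquad(u,w\in\mathcal{S}).
\end{equation}
For $u,w\in\mathcal{D}$ this is~\eqref{eq:E} with $E(\operatorname{sgn}(w-u))=1$. Let $u,w$ lie in a box $g\cdot\mathcal{D}$. Then $g^{-1}\cdot u$ and $g^{-1}\cdot w$ lie in $\mathcal{D}$, and their values at $\omega_0$ are in the same order as those of $u$ and $w$, because $g_{\omega_0}^{-1}$ is increasing. So $g^{-1}\kappa(u)<g^{-1}\kappa(w)$, and $\kappa(u)<\kappa(w)$. For arbitrary $u,w$ take the chain $c_0,\dots,c_n$ of Lemma~\ref{lem:sections}(b). Because the chain is a straight segment, the values $c_i(\omega_0)$ increase strictly, so $\kappa(c_0)<\dots<\kappa(c_n)$.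

\emph{A monotone equivariant map.} By~\eqref{eq:mono}, $\kappa(u)=\kappa(w)$ implies $u(\omega_0)=w(\omega_0)$, and $\kappa(u)<\kappa(w)$ implies $u(\omega_0)\le w(\omega_0)$. Hence $\eta(\kappa(u))=u(\omega_0)$ defines a nondecreasing map $\eta\colon Gz\to\mathbb{R}$. It satisfies
\[
\eta(g\kappa(u))=\eta(\kappa(g\cdot u))=g_{\omega_0}(u(\omega_0))=g_{\omega_0}\bigl(\eta(\kappa(u))\bigr).
\]
Its image contains $\mathbb{Z}[1/2]$, since the constants $\underline{d}$ lie in $\mathcal{S}$, and its domain $Gz$ is dense by minimality. Lemma~\ref{lem:extend} extends $\eta$ to a continuous nondecreasing surjection $\bar\eta\colon\mathbb{R}\to\mathbb{R}$, and $\bar\eta\circ\psi(g)=g_{\omega_0}\circ\bar\eta$ by density.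

\emph{Injectivity.} The fibers of $\bar\eta$ are intervals, and $\psi(g)$ maps the fiber over $t$ onto the fiber over $g_{\omega_0}(t)$. So the union $U$ of the interiors of the fibers is open and invariant. If $U$ were nonempty, its complement would be a closed invariant proper subset of $\mathbb{R}$, hence empty by minimality. Then $\bar\eta$ would be locally constant, hence constant, which is absurd. So every fiber is a point, and $\bar\eta$ is a homeomorphism that conjugates $\psi$ to $g\mapsto g_{\omega_0}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
A fixed point of $\psi(H)$ is a bounded orbit. Conversely, the supremum of a bounded $\psi(H)$-orbit is fixed by $\psi(H)$, since $\psi$ acts by increasing homeomorphisms. If $\psi$ is standard, then $\psi(H)$ has a fixed point by Proposition~\ref{prop:standard}(a). The converse is Proposition~\ref{prop:if}. The actions on $\Phi$-orbits are minimal by Proposition~\ref{prop:standard}(a). By part (b), a homeomorphism that conjugates $g\mapsto g_\omega$ to $g\mapsto g_{\omega'}$ is a translation $t\mapsto t+m$, and $[\omega,0]=[\sigma^m\omega',0]=[\omega',m]$ lies on the $\Phi$-orbit of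 $[\omega',0]$. Changing the base points of the parametrizations composes this homeomorphism with translations. So the $\Phi$-orbit is unique, different orbits give non-conjugate actions, and every conjugacy between actions on $\Phi$-orbits preserves orientation.
\end{proof}

\begin{remark}
The proof of Theorem~\ref{thm:B} does not use finite generation, and it uses simplicity only to know that $\psi$ preserves orientation. In Theorems~\ref{thm:A} and~\ref{thm:C}, finite generation gives the countability of $\Omega$ and the existence of the minimal set $\Lambda$, and simplicity excludes a discrete $\Lambda$ and gives faithfulness.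
\end{remark}

\begin{thebibliography}{9}

\bibitem{Triestino}
Michele Triestino, \texttt{https://mtriestino.perso.math.cnrs.fr/TRIESTINO\_memoir.pdf}.

\end{thebibliography}
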